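# Roots of polynomials under the heat flow: a minimax potential and transport by the Cauchy transform

## 1. Root measures, potentials, transport maps and the heat operator

Throughout, $dA$ is Lebesgue measure on $\mathbb C$, $B(a,r)$ is the open disc, and $B_R=B(0,R)$.

**Definition (root measures).** If $p^N$ is a polynomial of degree $N$ with roots $z_1,\dots,z_N$ listed with multiplicity, its empirical root distribution is the probability measure $\frac1N\sum_{j=1}^N\delta_{z_j}$. If $\{p^N\}$ is a sequence with $\deg p^N=N$, a measure $\mu$ is its limiting root distribution if these measures converge weakly to $\mu$.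

*Example.* Put $q_n(z)=\prod_{k=1}^n\big(z^{2k-1}-(k/n)^{2k-1}\big)$, of degree $n^2$. It has $2k-1$ equally spaced roots on the circle of radius $k/n$. For $f$ continuous and bounded, the sum of $f$ over the $k$-th circle is $(2k-1)$ times the circular mean of $f$, up to an error $(2k-1)\omega_k$, where $\omega_k$ is the oscillation of $f$ on the closed unit disc at distance $2\pi/(2k-1)$, so $\omega_k\to0$. Hence $\frac1{n^2}\sum f(z_j)$ tends to $\int_0^1 2r\big(\int_0^{2\pi} f(re^{i\phi})\frac{d\phi}{2\pi}\big)dr$: the limit is uniform measure on the unit disc. For general $N$ take $n=\lfloor\sqrt N\rfloor$ and $p^N(z)=q_n(z)z^{N-n^2}$; since $N-n^2\le 2\sqrt N=o(N)$, the limit is the same. It is also the same for $q_n(z)(z-N)^{N-n^2}$, so $o(N)$ roots may escape to infinity.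

**Definition (log potential and Cauchy transform).** For a compactly supported probability measure $\mu$,
$$S(z)=\int\log(|z-w|^2)\,d\mu(w),\qquad m(z)=\int\frac{d\mu(w)}{z-w}.$$
Both are defined Lebesgue almost everywhere, and everywhere if $\mu$ has a bounded density. We say that $m$ is globally Lipschitz with constant $L$ if it agrees a.e. with a function satisfying $|m(z)-m(z')|\le L|z-z'|$.

*Example.* For the uniform measure on the circle $|w|=r$, $m=1/z$ for $|z|>r$ and $m=0$ for $|z|<r$; this jumps, so it is not Lipschitz. For the uniform measure on the unit disc, integrate over circles: the circles inside $|z|$ have mass $|z|^2$, so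
$$m(z)=\bar z,\quad S(z)=|z|^2-1\quad(|z|\le1);\qquad m(z)=1/z,\quad S(z)=\log|z|^2\quad(|z|\ge1).$$
(For $S$ inside: $|z|^2\log|z|^2+\int_{|z|}^1 4r\log r\,dr=|z|^2-1$.) Here $m$ is continuous. A segment is cut by the unit circle into at most three pieces, on each of which $m$ is $1$-Lipschitz, and $|m(z)-m(z')|=|z-z'|$ inside the disc, so the best constant is $L=1$.

**Definition (push-forward).** $f_*\mu(E)=\mu(f^{-1}(E))$, that is, $\int\varphi\,d(f_*\mu)=\int\varphi\circ f\,d\mu$.

*Example.* Let $\mu$ be uniform on the unit disc and $f(z)=z-\tau\bar z$ with $|\tau|\ne1$. This real-linear map has determinant $1-|\tau|^2\neq0$, so $f_*\mu$ is uniform on an ellipse. For real $\tau\in(0,1)$, $f(x+iy)=(1-\tau)x+i(1+\tau)y$, and the half-axes are $1\mp\tau$.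

**Definition (heat operator).** $\exp\big(\frac{\tau}{2N}\frac{d^2}{dz^2}\big)$ acts on a polynomial by the terminating series $\sum_{k\ge0}\frac1{k!}\big(\frac\tau{2N}\big)^k\big(\frac{d^2}{dz^2}\big)^k$. It preserves the degree and the leading coefficient.

*Example.* For $N=2$ and $p(z)=z^2-d^2$ we get $z^2-d^2+\frac\tau2$.

**Definition (Cauchy–Riemann operators, $C^{1,1}$).** With $z=x+iy$, $\tau=\tau_1+i\tau_2$, put $\partial_z=\frac12(\partial_x-i\partial_y)$, $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$, $\partial_\tau=\frac12(\partial_{\tau_1}-i\partial_{\tau_2})$. For real $f$, $df=2\,\mathrm{Re}(\partial_zf\,dz)$, the gradient as a complex number is $\nabla f=2\overline{\partial_zf}$, and $\Delta=4\partial_z\partial_{\bar z}$. For a function $S(z,\tau)$, $C^{1,1}$ means here that the partial derivatives of $S$ in $x$ and $y$ are globally Lipschitz.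

*Example.* The potential of the disc has $\partial_zS=m$, hence Lipschitz gradient $2\overline m$. But $\Delta S$ jumps from $4$ to $0$ across the circle: $S$ is $C^{1,1}$ and not $C^2$.

## 2. The heat flow conjecture and the theorem that proves it

Let the heat operator act on a polynomial with many roots. Do the roots, in the limit, move along straight lines, each with a velocity given by the initial Cauchy transform? The paper "The Heat Flow Conjecture For Polynomials And Random Matrices" puts this as follows.

**Conjecture.** Suppose $p_0^N$ has degree $N$ and a compactly supported limiting root distribution $\mu_0$ whose Cauchy transform $m_0$ is globally Lipschitz. Then for all $\tau\in\mathbb C$ the empirical root measure of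
$$p^N_\tau:=\exp\Big(\frac\tau{2N}\frac{d^2}{dz^2}\Big)p_0^N\tag{1}$$
converges weakly to a compactly supported probability measure $\mu_\tau$. Furthermore there is $C>0$ such that:

1. the log potential $S(z,\tau)$ of $\mu_\tau$ is a $C^{1,1}$ solution, on $\{z\in\mathbb C,\ |\tau|<C\}$, of
$$\partial_\tau S=\tfrac12(\partial_zS)^2;\tag{2}$$
2. for $|\tau|<C$, with the transport map
$$T_\tau(z)=z-\tau m_0(z),\tag{3}$$
$$\mu_\tau=(T_\tau)_*(\mu_0).\tag{4}$$

The conjecture is true. The answer is explicit, through one more definition.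

**Definition (minimax potential).** Let $S_0$ be the log potential of $\mu_0$. For $\tau=|\tau|e^{2i\theta}\neq0$ put
$$F_z(w)=F^\tau_z(w)=S_0(w)-\mathrm{Re}\,\frac{(w-z)^2}\tau,\qquad M_\tau(z)=\inf_\Gamma\sup_{w\in\Gamma}F_z(w),\tag{5}$$
the infimum being over curves $\Gamma=e^{i\theta}(-\infty,-R]\cup\gamma\cup e^{i\theta}[R,\infty)$ with $R>0$ and $\gamma$ a piecewise $C^1$ path from $-Re^{i\theta}$ to $Re^{i\theta}$. Put $M_0=S_0$. (Replacing $\theta$ by $\theta+\pi$ only reverses the curves.)

*Example.* Let $\mu_0$ be uniform on the unit disc, $z=0$, $0<t<1$. For $w=X+iY$ in the disc, $F_0(w)=-1-(\frac1t-1)X^2+(1+\frac1t)Y^2$. On $\Gamma=\mathbb R$ the maximum is $-1$: inside this is clear, and for $|x|\ge1$ the function $2\log|x|-x^2/t$ decreases in $|x|$, so it is at most $-\frac1t<-1$. Every admissible curve crosses the imaginary axis, where $F_0\ge S_0\ge-1$. So $M_t(0)=-1$, the value of $F_0$ at the saddle $0$.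

**Theorem.** Under the hypotheses of the conjecture, let $L$ be the Lipschitz constant of $m_0$ (then $L>0$).

* (A) For every $\tau\in\mathbb C$ the empirical root measures of $p_\tau^N$ converge weakly to a compactly supported probability measure $\mu_\tau$ whose log potential is $S(\cdot,\tau)=M_\tau$. In particular $\mu_\tau$ depends only on $\mu_0$ and $\tau$.
* (B) For $|\tau|<1/L$, $T_\tau$ is a bi-Lipschitz homeomorphism of $\mathbb C$. On $\{|\tau|<1/L\}$, $S$ is $C^1$ in $(z,\tau)$ and satisfies (2), and $\partial_zS(\cdot,\tau)=m_0\circ T_\tau^{-1}$ has Lipschitz constant at most $L/(1-L|\tau|)$. All first derivatives of $S$ (also in $\tau$) are globally Lipschitz in $(z,\tau)$ on $\mathbb C\times\{|\tau|\le C\}$ for each $C<1/L$.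
* (C) $\mu_\tau=(T_\tau)_*\mu_0$ for $|\tau|<1/L$, and more generally for every $\tau\in\mathbb C$ such that $T_\tau$ is injective.
* (D) For $\mu_0$ uniform on the unit disc, $L=1$, and (4) fails for every real $\tau>1$.

Parts (A), (B), (C) prove the conjecture with any $C\in(0,1/L)$, and (D) shows that the threshold $1/L$ cannot be improved in general. Nothing is assumed on $p_0^N$ beyond weak convergence of the root measures.

## 3. Two roots, the equation of motion of the roots, and the disc by hand

**Two roots.** The roots of $z^2-d^2+\frac\tau2$ are $\pm\sqrt{d^2-\tau/2}$. They approach one another and collide at $\tau=2d^2$, where their velocity is infinite.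

**The root equation.** From (1), $\partial_\tau p_\tau^N=\frac1{2N}(p^N_\tau)''$. At a simple root $z_j(\tau)$, differentiate $p_\tau^N(z_j(\tau))=0$ and use $p''(z_j)/p'(z_j)=2\sum_{k\ne j}(z_j-z_k)^{-1}$:
$$\frac{dz_j}{d\tau}=-\frac1{2N}\frac{(p^N_\tau)''(z_j)}{(p^N_\tau)'(z_j)}=-\frac1N\sum_{k\ne j}\frac1{z_j-z_k}.\tag{6}$$
For two roots $\pm z$ this is $z'=-\frac1{4z}$, in agreement with $z^2=d^2-\tau/2$. The right side of (6) looks like minus the Cauchy transform at $z_j$. If that value did not change along the motion, the root would travel to $z_j-\tau m_0(z_j)=T_\tau(z_j)$.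

**The potential equation.** Off the roots, $v=\frac1N\log|p^N_\tau|^2$ satisfies $\partial_zv=\frac1N\frac{p'}p$ and $\partial_\tau v=\frac1{2N^2}\frac{p''}p$. Since $\frac{p''}p=(\frac{p'}p)'+(\frac{p'}p)^2$,
$$\partial_\tau v=\tfrac12(\partial_zv)^2+\tfrac1{2N}\partial_z^2v .$$
Dropping the last term gives (2); but that term is singular at every root.

**The disc.** Let $\mu_0$ be uniform on the unit disc, $|\tau|<1$, and $z=T_\tau(w)=w-\tau\bar w$ with $|w|<1$. Then $w=(z+\tau\bar z)/(1-|\tau|^2)$. In (5), $(w-z)^2/\tau=\tau\bar w^2$, so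
$$F_z(w)=|w|^2-1-\mathrm{Re}(\tau\bar w^2)=\mathrm{Re}(\bar wz)-1=\frac{|z|^2+\mathrm{Re}(\bar\tau z^2)}{1-|\tau|^2}-1=:s(z,\tau).$$
One finds $\partial_zs=\frac{\bar z+\bar\tau z}{1-|\tau|^2}=\bar w=m_0(w)$ and
$$\partial_\tau s=\frac{\bar\tau|z|^2+\frac12\bar z^2(1-|\tau|^2)+\frac12\bar\tau(\bar\tau z^2+\tau\bar z^2)}{(1-|\tau|^2)^2}=\frac12\Big(\frac{\bar z+\bar\tau z}{1-|\tau|^2}\Big)^2,$$
so (2) holds for $s$. The critical value of $F_z$ is thus the right candidate for the potential.

## 4. Where tracking roots stops, where steepest descent stops, and inversion of the Gaussian integral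

**Tracking roots.** The first approach is to compare (6) with $\dot z=-m$ and to estimate the difference. It stops already at $\tau=0$: the right side of (6) is not controlled by the empirical measure. Take $N=2n$ and $p_0^N=q^2$ with $\deg q=n$: the limiting root distribution is that of $q$, every root is at least double, and (6) is undefined at every root. Or take $q(z)q(z-\varepsilon_N)$ with $q$ having simple roots. At a root $a$ of $q$ the sum in (6) contains $1/(a-(a+\varepsilon_N))$, which gives a velocity $\frac1{N\varepsilon_N}$, while the other terms stay bounded as $\varepsilon_N\to0$ for fixed $N$. Choosing $\varepsilon_N$ small enough, the velocities exceed any prescribed bound, and the limiting root distribution does not change. The conjecture allows all this.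

**Steepest descent.** So one works with $\log|p_\tau^N|$. For $\tau=t>0$ the heat operator is a Gaussian average,
$$p_t^N(z)=\Big(\frac N{2\pi t}\Big)^{1/2}\int p_0^N(w)e^{-N(w-z)^2/(2t)}\,dw$$
over suitable curves, and the integrand has modulus about $e^{NF_z(w)/2}$, because $\frac1N\log|p_0^N|^2$ approximates $S_0$. Any admissible curve gives an upper bound, and the best curve gives $\frac1N\log|p_t^N|^2\lesssim M_t$. The lower bound is where the method stops. In the disc example of Section 2 the saddle is $-(\frac1t-1)X^2+(1+\frac1t)Y^2$, with unequal coefficients; the real part of a holomorphic phase would be harmonic and have equal ones. Indeed $\Delta F_z=\Delta S_0$ is positive where $\mu_0$ has positive density: there, $p_0^N$ has a number of zeros of order $N$ in each small disc around the saddle. There is no limiting holomorphic phase, and modulus bounds alone do not exclude cancellation.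

**The way past.** Suppose $p_t^N$ is too small near a point $z_0$. The heat flow can be inverted: since $p_0^N=\exp(-\frac t{2N}\partial^2)p^N_t$, the value $p_0^N(w_1)$ is a constant times $\int p_t^N(z)e^{N(w_1-z)^2/(2t)}dz$ over a vertical line through $w_1$. We know smallness only near $z_0$, so we integrate over a short segment $[z_-,z_+]$ instead. This integral can be computed exactly: it produces a Cauchy kernel with pole at $w_1$ and two error terms attached to the endpoints $z_\pm$. Moving $z_0$ to $z_\pm$ tilts the saddle, and each error term becomes small on its own contour, one passing to the right of $w_1$ and the other to the left. The difference of the contours winds around $w_1$ and returns $p_0^N(w_1)$. So $p_0^N$ would be too small on a whole disc, which contradicts the convergence of its root measures.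

To run this we need a nondegenerate saddle over almost every $z_0$. That is the purpose of Sections 6–8.

## 5. Consequences of the Lipschitz hypothesis, and the size of $p_0^N$

**Textbook facts used.** Locally Lipschitz functions are differentiable a.e., and the a.e. derivative is the distributional one (Rademacher). Lipschitz maps $\mathbb C\to\mathbb C$ send null sets to null sets. Area formula: for $T$ Lipschitz and $g\ge0$ measurable (or $g|\det DT|$ integrable), $\int g|\det DT|\,dA=\int\sum_{w\in T^{-1}(z)}g(w)\,dA(z)$. Lebesgue's density theorem. Harmonic distributions are harmonic functions. A subharmonic function is at each point the limit of its averages over shrinking discs. Finally the compactness theorem for subharmonic functions, quoted in Section 11.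

**Step 1 (regularity of $S_0$ and $m_0$).** This step fixes what the hypothesis gives. As distributions $\partial_{\bar z}m_0=\pi\mu_0$. Since $m_0$ is Lipschitz, the left side is a bounded function, so $\mu_0$ has a bounded density. Then $S_0$ and $m_0$ are convolutions of a bounded compactly supported function with the locally integrable kernels $\log|z|^2$ and $1/z$, hence continuous. Since $\partial_z\log|z|^2=1/z$ as distributions, $\partial_zS_0=m_0$ as distributions; both sides are continuous, so $S_0\in C^1$ and $\partial_zS_0=m_0$ everywhere. By continuity $m_0$ is $L$-Lipschitz everywhere, and $\nabla S_0=2\overline{m_0}$ is $2L$-Lipschitz. Let $\operatorname{supp}\mu_0\subset B_{R_0}$. Then $|m_0(w)|\le(|w|-R_0)^{-1}$ for $|w|>R_0$, so $m_0\to0$ at infinity and $B_0:=\sup|m_0|<\infty$. Since $m_0\not\equiv0$, it is not constant, so $L>0$. Finally $S_0(w)=\log|w|^2+o(1)$ at infinity and $b:=\inf S_0>-\infty$.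

**Step 2 (normalization).** This step prevents escaping roots from spoiling bounds. Fix $R_1>\max(R_0,1)$. Multiplying $p_0^N$ by a constant changes no roots of $p_0^N$ or $p_\tau^N$, so assume
$$p_0^N(z)=\prod_{|z_j|\le R_1}(z-z_j)\prod_{|z_j|>R_1}(1-z/z_j).$$
Since $\mu_0(\{|z|\ge R_1\})=0$ and this set is closed, the number $n_N$ of roots with $|z_j|>R_1$ is $o(N)$. Put $u_N=\frac1N\log|p_0^N|^2$.

**Lemma 1.**
1. $u_N(w)\le2\log(R_1(1+|w|))$ for all $w,N$.
2. For compact $K$, $\limsup_N\sup_K(u_N-S_0)\le0$.
3. $\int\varphi u_N\,dA\to\int\varphi S_0\,dA$ for all continuous compactly supported $\varphi$.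

*Proof.* (1) There are $N$ factors. If $|z_j|\le R_1$ then $|w-z_j|\le R_1+|w|\le R_1(1+|w|)$; otherwise $|1-w/z_j|\le1+|w|\le R_1(1+|w|)$.

(2) Let $K\subset\bar B_\rho$. On $K$ the outer roots contribute at most $\frac{2n_N}N\log(1+\rho/R_1)\to0$. Let $\mu_N'$ be the restriction of the empirical measure to $\bar B_{R_1}$. If $f$ is continuous on $\bar B_{R_1}$, extend it to a bounded continuous function on $\mathbb C$; as $n_N/N\to0$, $\int f\,d\mu_N'\to\int f\,d\mu_0$. For $A>0$ the kernel $k_A(z,\zeta)=\max(\log|z-\zeta|^2,-A)$ is continuous, so $\{k_A(z,\cdot):z\in K\}$ is compact in $C(\bar B_{R_1})$. Functionals of mass at most $1$ that converge pointwise converge uniformly on compact sets, so $\int k_A(z,\cdot)\,d\mu_N'\to\int k_A(z,\cdot)\,d\mu_0$ uniformly on $K$. With $g$ the density of $\mu_0$,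
$$0\le\int k_A(z,\cdot)\,d\mu_0-S_0(z)\le\|g\|_\infty\int_{|\zeta|<e^{-A/2}}(-A-\log|\zeta|^2)\,dA(\zeta)\to0\quad(A\to\infty),$$
uniformly in $z$. The inner roots contribute at most $\int k_A(z,\cdot)\,d\mu_N'$ to $u_N(z)$. Let $N\to\infty$, then $A\to\infty$.

(3) The function $\zeta\mapsto\int\varphi(z)\log|z-\zeta|^2dA(z)$ is continuous; integrating it against $\mu_N'$ gives convergence of the inner part to $\int\varphi S_0\,dA$. The function $\zeta\mapsto\int\varphi(z)\log|1-z/\zeta|^2dA(z)$ is continuous on $|\zeta|\ge R_1$ and tends to $0$ at infinity, so it is bounded, and the outer part is $O(n_N/N)$. $\square$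

**Step 3 (rotation to $\tau=t>0$).** This step removes the phase of $\tau$. For (A), $\tau=0$ is the hypothesis. For $\tau=te^{2i\theta}$, $t>0$, put $\tilde p(z)=p_0^N(e^{i\theta}z)$. Each second derivative produces a factor $e^{2i\theta}$, so $\big(\exp(\frac\tau{2N}\partial^2)p_0^N\big)(e^{i\theta}z)=\big(\exp(\frac t{2N}\partial^2)\tilde p\big)(z)$. The roots of $\tilde p$ are those of $p_0^N$ times $e^{-i\theta}$, hence
$$\tilde S_0(z)=S_0(e^{i\theta}z),\quad\tilde m_0(z)=e^{i\theta}m_0(e^{i\theta}z),\quad\tilde T_t(z)=e^{-i\theta}T_\tau(e^{i\theta}z),\quad\tilde M_t(z)=M_\tau(e^{i\theta}z),$$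
with the same $L$; for the last, substitute $w\mapsto e^{i\theta}w$ in (5). So (A) for $t$ implies (A) for $\tau$.

In Sections 6–11 fix $\tau=t>0$ and write $T=T_t$, $M=M_t$, $F_z(w)=S_0(w)-\mathrm{Re}(w-z)^2/t$, and $\mathcal C$ for the class of admissible curves. From $\partial_zS_0=m_0$,
$$\partial_wF_z(w)=m_0(w)-\frac{w-z}t=\frac{z-T(w)}t,\tag{7}$$
$$F_{z'}(w)-F_z(w)=\tfrac1t\mathrm{Re}\big[(z'-z)(2w-z-z')\big].\tag{8}$$
By (7) the critical points of $F_z$ are exactly the points of $T^{-1}(z)$; they satisfy $w-z=tm_0(w)$, so $|w-z|\le tB_0$. Also $\nabla F_z$ is Lipschitz with constant $\Lambda=2(L+1/t)$, independent of $z$.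

## 6. The minimax value is a critical value

**Step 1 (bounds and the picture at infinity).** This step confines the problem to a disc. Every $\Gamma\in\mathcal C$ crosses $\{\mathrm{Re}\,w=\mathrm{Re}\,z\}$, where $F_z\ge S_0\ge b$; hence $M\ge b$. With $\Gamma=\mathbb R$, $M$ is bounded above on bounded sets. Fix $k>0$ and let $c_k=1+\sup_{|z|\le k}M$. With $w=\rho e^{i\phi}$, uniformly for $|z|\le k$, since $S_0=O(\log\rho)$ and $|\nabla S_0|\le2B_0$,
$$F_z=-\tfrac{\rho^2}t\cos2\phi+O(\rho),\qquad\partial_\phi F_z=\tfrac{2\rho^2}t\sin2\phi+O(\rho)\qquad(\rho\to\infty).$$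
So there is $R=R(k)$ such that for $|z|\le k$, $|w|\ge R$:

* (a) $F_z>c_k$ when the direction of $w$ is within angle $\pi/8$ of $\pm i$;
* (b) $F_z<b$ when it is within $\pi/8$ of $\pm1$;
* (c) on circles, in the remaining sectors, $F_z$ is strictly increasing in the angular distance to the nearer of $\pm1$.

**Lemma 2.** If $|z|\le k$, $\Gamma\in\mathcal C$ and $c:=\sup_\Gamma F_z\le c_k$, there is $\Gamma'=(-\infty,-R]\cup\gamma'\cup[R,\infty)\in\mathcal C$ with $\gamma'\subset\bar B_R$ and $\sup_{\Gamma'}F_z\le c$. Consequently $M$ is locally Lipschitz.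

*Proof.* Let $E_\pm$ be the sets of $|w|\ge R$ with direction within $3\pi/8$ of $\pm1$; they are closed and disjoint. By (a), $\Gamma\cap\{|w|\ge R\}\subset E_-\cup E_+$. The curve starts in $E_-$ and ends in $E_+$. Let $t_1$ be the last time in $E_-$ and $t_2$ the first later time in $E_+$. Between them $\Gamma$ lies in $B_R$, so by continuity $|\Gamma(t_1)|=|\Gamma(t_2)|=R$. Join $\Gamma(t_1)$ to $-R$ and $\Gamma(t_2)$ to $R$ by the short arcs of $|w|=R$ inside $E_-$ and $E_+$. Moving along these arcs toward $\pm R$, $F_z$ decreases by (c) from a value at most $c$, and then is below $b$ by (b); as $c\ge M(z)\ge b$, $F_z\le c$ there. On the rays $F_z<b\le c$.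

Since $M(z)\le c_k-1$, nearly optimal curves satisfy the hypothesis. On the closed rays $F_z<b$ and $F_z\to-\infty$, so its maximum there is less than $b\le M(z)$ and does not matter. Hence for $|z|\le k$, $M(z)=\inf_{\gamma'}\max_{\gamma'}F_z$ over piecewise $C^1$ paths $\gamma'\subset\bar B_R$ from $-R$ to $R$, the same family for all such $z$. By (8), $|F_z-F_{z'}|\le C_k|z-z'|$ on $\bar B_R$ with $C_k=(2R+2k)/t$, so $|M(z)-M(z')|\le C_k|z-z'|$. $\square$

**Lemma 3 (mountain pass).** Fix $z$; put $F=F_z$, $c^*=M(z)$, $k=|z|+1$, $R=R(k)$. Let $A_+$, $A_-$ be the components of $\{F<c^*\}$ containing $[R,\infty)$ and $(-\infty,-R]$. Then $A_+\ne A_-$. Let $\mathrm{Cr}=\{w:T(w)=z,\ F(w)=c^*\}$ (compact). For every open $U\supset\mathrm{Cr}$ there is a continuous path from $-R$ to $R$ in $\{F<c^*\}\cup U$. Moreover $\mathrm{Cr}\neq\emptyset$: $M(z)$ is a critical value of $F_z$.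

*Proof.* *The two sides are separated.* By (b) the rays lie in $\{F<b\}\subset\{F<c^*\}$. If $A_+=A_-$, join $-R$ to $R$ by a polygonal path in this open connected set; on it $\max F<c^*$, and on the rays $\max F<b\le c^*$. So some $\Gamma\in\mathcal C$ has $\sup_\Gamma F<c^*$, a contradiction.

*Pushing an almost optimal path down.* Let $\delta>0$ be such that the $2\delta$-neighborhood of $\mathrm{Cr}$ lies in $U$ (any $\delta$ if $\mathrm{Cr}=\emptyset$). Let $\eta_s$ be the flow of $-\nabla F$; it is global since $\nabla F$ is Lipschitz. Choose $R'$ with $\eta_s(\bar B_R)\subset B_{R'}$ for $0\le s\le1$, and $G>0$ with $G\ge\sup_{B_{R'}}|\nabla F|$. There are $\varepsilon_0,\nu>0$ such that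
$$|\nabla F|\ge\nu\quad\text{on}\quad\{w\in\bar B_{R'}:\ |F(w)-c^*|\le\varepsilon_0,\ \mathrm{dist}(w,\mathrm{Cr})\ge\delta/2\}$$
(no distance condition if $\mathrm{Cr}=\emptyset$). Otherwise there are $w_n$ in $\bar B_{R'}$ at distance at least $\delta/2$ from $\mathrm{Cr}$ with $F(w_n)\to c^*$, $\nabla F(w_n)\to0$, and a limit point would be a point of $\mathrm{Cr}$ at distance at least $\delta/2$ from $\mathrm{Cr}$. Let $s_0=\min(1,\delta/(2G))$ and $\varepsilon=\min(\varepsilon_0,\nu^2s_0,1)$. As $c^*+\varepsilon\le c_k$, Lemma 2 gives $\gamma'\subset\bar B_R$ from $-R$ to $R$ with $F<c^*+\varepsilon$ on $\gamma'$.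

Let $w\in\gamma'$. Up to time $s_0$ a trajectory travels at most $Gs_0\le\delta/2$. If $\mathrm{dist}(w,\mathrm{Cr})<\delta$, then $\eta_{s_0}(w)$ is within $2\delta$ of $\mathrm{Cr}$, so in $U$. Otherwise the trajectory stays at distance at least $\delta/2$ from $\mathrm{Cr}$. If $F(\eta_sw)<c^*$ for some $s\le s_0$, then also at $s_0$, since $F$ decreases along the flow. If not, $F(\eta_sw)\in[c^*,c^*+\varepsilon)$ throughout, so $\frac d{ds}F(\eta_sw)=-|\nabla F|^2\le-\nu^2$ and $F(\eta_{s_0}w)<c^*+\varepsilon-\nu^2s_0\le c^*$. So $\eta_{s_0}(\gamma')\subset\{F<c^*\}\cup U$. Join $\pm R$ to $\eta_{s_0}(\pm R)$ by trajectories, which lie in $\{F<c^*\}$ since $F(\pm R)<b\le c^*$.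

*Existence of a critical point.* If $\mathrm{Cr}=\emptyset$, take $U=\emptyset$: the path lies in $\{F<c^*\}$ and $A_+=A_-$, a contradiction. $\square$

## 7. Almost every point has nondegenerate, separated critical values

**Definition (generic point).** $z$ is generic if at each $w\in T^{-1}(z)$ the map $T$ is differentiable with $\det DT(w)\ne0$, and $F_z$ takes distinct values at distinct points of $T^{-1}(z)$.

*Example.* For the unit disc with $t<1$ and $z=0$: since $|w|\le t/|w|$ is impossible for a root of $T$ with $|w|\ge1$ (there $w=t/w$ forces $|w|^2=t<1$), the only preimage is $w=0$, where $DT$ is $w\mapsto w-t\bar w$ with determinant $1-t^2\neq0$. So $0$ is generic. For $t>1$, $T^{-1}(0)=\{0,\sqrt t,-\sqrt t\}$, and $F_0$ takes the same value $\log t-1$ at $\pm\sqrt t$; so $0$ is not generic.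

**Lemma 4.** Almost every $z$ is generic.

*Proof.* *Step 1: nondegeneracy.* $T$ is Lipschitz. The set where it is not differentiable is null, and so is its image. By the area formula with $g$ the indicator of $\{\det DT=0\}$, the image of that set is null.

*Step 2: inverse branches.* We want countably many Lipschitz inverses of $T$. Let $A_k$ be the set of $w$ with $|T(w')-T(w)|\ge|w'-w|/k$ whenever $|w'-w|\le1/k$. It is closed: if $w_n\to w$ in $A_k$ and $|w'-w|\le1/k$, apply the inequality to $w_n$ and $w'+w_n-w$ and let $n\to\infty$. Points where $DT$ exists and is invertible lie in $\bigcup_kA_k$. Cut each $A_k$ by countably many closed squares of diameter at most $1/k$, and let $(A_i)$ be the resulting countable family of compact sets. If $A_i$ comes from $A_k$, then $T$ is injective on $A_i$, and its inverse $g_i:T(A_i)\to A_i$ is $k$-Lipschitz.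

*Step 3: the critical value along a branch.* Put $\Phi_i(z)=F_z(g_i(z))$. For $z,z'\in T(A_i)$, $w=g_i(z)$, $w'=g_i(z')$, the point $w'$ is critical for $F_{z'}$, so $|F_{z'}(w)-F_{z'}(w')|\le\frac\Lambda2|w-w'|^2=O(|z-z'|^2)$. In (8), $2w-z-z'=2(w-z)-(z'-z)$ and $(w-z)/t=m_0(w)$. Therefore
$$\Phi_i(z')-\Phi_i(z)=2\,\mathrm{Re}\big[(z'-z)\,m_0(g_i(z))\big]+O(|z'-z|^2).\tag{9}$$

*Step 4: equal values are rare.* Let $Z_{ij}$ be the set of $z\in T(A_i)\cap T(A_j)$ with $g_i(z)\ne g_j(z)$ and $\Phi_i(z)=\Phi_j(z)$; it is Borel. Let $z\in Z_{ij}$ be a density point of $Z_{ij}$, and $a=m_0(g_i(z))-m_0(g_j(z))$. Subtracting (9) for $j$ from (9) for $i$, $\mathrm{Re}[(z'-z)a]=O(|z'-z|^2)$ for $z'\in Z_{ij}$. If $a\ne0$, the directions $h$ with $|\mathrm{Re}(ha)|\ge\frac12|h||a|$ form sectors of positive opening, so by density there are $z'\to z$ in $Z_{ij}$ with $|\mathrm{Re}[(z'-z)a]|\ge\frac12|z'-z||a|$, a contradiction. So $a=0$, and then $g_i(z)=z+tm_0(g_i(z))=z+tm_0(g_j(z))=g_j(z)$, again a contradiction. So $Z_{ij}$ contains none of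 its density points and is null.

If $z$ is outside the null sets of Step 1 and all $Z_{ij}$, every preimage lies in some $A_i$, and two distinct preimages have distinct values. $\square$

## 8. The shape of the pass over a generic point

**Lemma 5.** Let $z_0$ be generic, $c^*=M(z_0)$, $F=F_{z_0}$. Then $\mathrm{Cr}=\{w_0\}$ for some $w_0$, and there are orthonormal coordinates $u=w-w_0\leftrightarrow(X,Y)$ and $\alpha,\beta>0$ with
$$F(w_0+u)=c^*+\alpha X^2-\beta Y^2+o(|u|^2),\qquad\nabla F=(2\alpha X,-2\beta Y)+o(|u|).$$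
After possibly changing the sign of $Y$, there are arbitrarily small $\sigma>0$ and curves $\Gamma\in\mathcal C$ that are the concatenation of a part from $-\infty$ to $(0,-\sigma)$, the segment $\Gamma_0=\{X=0,|Y|\le\sigma\}$ traversed from $Y=-\sigma$ to $Y=\sigma$, and a part from $(0,\sigma)$ to $+\infty$, such that $F<c^*$ on the first and third (closed) parts and on $\Gamma_0\setminus\{w_0\}$.

*Proof.* By Lemma 3, $\mathrm{Cr}\ne\emptyset$; it has at most one point since the values at distinct critical points are distinct.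

*Step 1: second-order expansion.* We need it although $F$ need not be $C^2$. By (7), $\nabla F=2\overline{\partial_wF}=\frac2t\overline{(z_0-T)}$ is differentiable at $w_0$ with invertible derivative $H$: $\nabla F(w_0+u)=Hu+o(|u|)$. To see that $H$ is symmetric, fix vectors $u,v$ and integrate $\nabla F$ along the closed triangle $w_0\to w_0+\epsilon u\to w_0+\epsilon(u+v)\to w_0$. The integral is $0$, and it equals
$$\epsilon^2\big[\tfrac12\langle Hu,u\rangle+\langle Hu,v\rangle+\tfrac12\langle Hv,v\rangle-\tfrac12\langle H(u+v),u+v\rangle\big]+o(\epsilon^2)=\tfrac{\epsilon^2}2\big[\langle Hu,v\rangle-\langle Hv,u\rangle\big]+o(\epsilon^2).$$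
So $\langle Hu,v\rangle=\langle Hv,u\rangle$. Integrating along segments from $w_0$, $F(w_0+u)=c^*+Q(u)+o(|u|^2)$ with $Q(u)=\frac12\langle Hu,u\rangle$ nondegenerate. Diagonalize $Q$ in orthonormal coordinates.

*Step 2: $Q$ is indefinite.* Here the minimax property enters. Since $F(\pm R)<b\le c^*$, $w_0\ne\pm R$. Take $\rho>0$ small with $\pm R\notin\bar B(w_0,\rho)$, and a path as in Lemma 3 with $U=B(w_0,\rho)$. It must enter $\bar B(w_0,\rho)$, since otherwise $A_+=A_-$. Up to and including the first hitting point of $\bar B(w_0,\rho)$, which lies on the circle and not in $U$, the path lies in $\{F<c^*\}$; so the circle $\partial B(w_0,\rho)$ meets $A_-$. From the last exit on, the same argument shows that it meets $A_+$. If $Q>0$, then $F>c^*$ on the circle for small $\rho$, a contradiction. If $Q<0$, the whole circle lies in $\{F<c^*\}$ for small $\rho$, and being connected it forces $A_+=A_-$, a contradiction. So $Q=\alpha X^2-\beta Y^2$ with $\alpha,\beta>0$.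

*Step 3: the curve.* We pass the saddle along the $Y$-axis. On $X=\rho\cos\phi$, $Y=\rho\sin\phi$,
$$F=c^*+\rho^2(\alpha\cos^2\phi-\beta\sin^2\phi)+o(\rho^2),\qquad\partial_\phi F=-\rho^2(\alpha+\beta)\sin2\phi+o(\rho^2).$$
The four zeros of $\alpha\cos^2\phi-\beta\sin^2\phi$ are off the axes, so near them $|\partial_\phi F|\ge\mathrm{const}\cdot\rho^2$ with the sign of the model, and $F-c^*$ changes sign exactly once near each. Away from them the sign of $F-c^*$ is that of the model. So for small $\rho$, $\{F<c^*\}\cap\partial B(w_0,\rho)$ consists of two open arcs, one containing $(0,\rho)$ and one containing $(0,-\rho)$. Each lies in one component of $\{F<c^*\}$. The distinct components $A_\pm$ both meet the circle, so one arc lies in $A_-$ and the other in $A_+$. After orienting $Y$ (depending on $\rho$, which is harmless), $(0,-\rho)\in A_-$ and $(0,\rho)\in A_+$. For small $\rho$ also $F<c^*$ on $X=0$, $0<|Y|\le\rho$. Put $\sigma=\rho$, join $-R$ to $(0,-\sigma)$ in $A_-$ and $(0,\sigma)$ to $R$ in $A_+$ by polygonal paths, and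 add the rays. $\square$

## 9. The upper bound by moving contours

**Step 1 (integral formula).** For $\Gamma\in\mathcal C$ and $z\in\mathbb C$,
$$p_t^N(z)=\Big(\frac N{2\pi t}\Big)^{1/2}\int_\Gamma p_0^N(w)e^{-N(w-z)^2/(2t)}\,dw.\tag{10}$$
Over $z+\mathbb R$ the right side is $\mathbb E\,p_0^N(z+\sqrt{t/N}\,g)$ with $g$ standard real Gaussian. By Taylor's formula and $\mathbb Eg^{2k}=\frac{(2k)!}{2^kk!}$ (odd moments vanish) it equals $\sum_k\frac1{k!}(\frac t{2N})^k(p_0^N)^{(2k)}(z)=p_t^N(z)$. The integrand is entire in $w$ and tends to $0$ on vertical segments of bounded length as $|\mathrm{Re}\,w|\to\infty$, so $z+\mathbb R$ may be replaced by $\mathbb R$; and $\Gamma$ differs from $\mathbb R$ on a compact piece only.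

**Lemma 6.** Let $\Gamma'$ be a finite union of compact piecewise $C^1$ arcs and possibly rays $(-\infty,-R]$, $[R,\infty)$, with $\sup_{\Gamma'}F_{z_0}\le c$. For each $\varepsilon>0$ there are $r>0$, $N_0$ with
$$\Big|\int_{\Gamma'}p_0^N(w)e^{-N(w-z)^2/(2t)}dw\Big|\le e^{N(c+\varepsilon)/2}\qquad(|z-z_0|<r,\ N\ge N_0).$$

*Proof.* The modulus of the integrand is $\exp\frac N2\big[u_N(w)-\mathrm{Re}(w-z)^2/t\big]$. Choose $R'\ge R$ with $2\log(R_1(1+|x|))-\mathrm{Re}(x-z)^2/t\le c-x^2/(2t)$ for real $|x|\ge R'$ and $|z-z_0|\le1$. By Lemma 1.1 the ray parts $|x|\ge R'$ contribute at most $\int e^{N(c-x^2/2t)/2}dx\le C'e^{Nc/2}$. On the remaining compact part, for $N$ large and $|z-z_0|$ small, $u_N\le S_0+\varepsilon/3$ (Lemma 1.2) and $F_z\le F_{z_0}+\varepsilon/3$, so the integrand is at most $e^{N(c+2\varepsilon/3)/2}$. The constant $C'$ and the length are absorbed for $N$ large. $\square$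

**Step 2 (conclusion).** Put $v_N=\frac1N\log|p_t^N|^2$. Given $z_0$ and $\varepsilon$, apply Lemma 6 to $\Gamma\in\mathcal C$ with $\sup_\Gamma F_{z_0}<M(z_0)+\varepsilon$. By (10), for $z$ near $z_0$ and $N$ large, $v_N(z)\le M(z_0)+2\varepsilon+\frac1N\log\frac N{2\pi t}\le M(z)+4\varepsilon$, using continuity of $M$. By compactness,
$$\limsup_N\ \sup_K(v_N-M)\le0\quad\text{for every compact }K.\tag{11}$$

## 10. The lower bound by local inversion

**Lemma 7.** Let $z_0$ be generic. There are no $\varepsilon,r>0$ such that $v_N\le M(z_0)-\varepsilon$ on $B(z_0,r)$ for infinitely many $N$.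

*Proof.* Suppose there are. Below, $N$ runs through these $N$ and is large.

**Step 1 (only the segment matters).** This step replaces $p_t^N$ by an integral over a short segment. Use the notation of Lemma 5, and set $\lambda=\min(\alpha,\beta)$, $\eta=\lambda/4$. Fix $\sigma$ and $\Gamma$ from Lemma 5 with
$$\big|F_{z_0}(w_0+u)-c^*-\alpha X^2+\beta Y^2\big|\le\eta|u|^2\qquad(|u|\le2\sigma).\tag{12}$$
Let $\Gamma_1$ be the union of the first and third parts of $\Gamma$. It is closed, $F_{z_0}<c^*$ on it, and $F_{z_0}\to-\infty$ on its rays, so $\sup_{\Gamma_1}F_{z_0}\le c^*-\varepsilon_1$ for some $\varepsilon_1>0$. Put $I_N(z)=\int_{\Gamma_0}p_0^N(w)e^{-N(w-z)^2/(2t)}dw$. This is $\int_\Gamma-\int_{\Gamma_1}$. Near $z_0$, the first is at most $(2\pi t/N)^{1/2}e^{N(c^*-\varepsilon)/2}$ by (10) and the assumption, and the second at most $e^{N(c^*-\varepsilon_1/2)/2}$ by Lemma 6. So there are $\varepsilon_2,r_2>0$ with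
$$|I_N(z)|\le e^{N(c^*-\varepsilon_2)/2}\qquad(|z-z_0|<r_2).\tag{13}$$

**Step 2 (tilting the saddle).** This step finds contours on which the future endpoint terms are small. Let $e$ be the unit complex number with $X(u)=\mathrm{Re}(\bar eu)$. For $s\in(0,\sigma]$ with $t\alpha s<r_2$ put $z_\pm=z_0\mp t\alpha s\,\bar e$. By (8), $F_{z_\pm}(w_0+u)-F_{z_0}(w_0+u)=\mp\alpha s\,\mathrm{Re}[\bar e(2w_0+2u-z_0-z_\pm)]$, which is $\mp2\alpha sX(u)$ plus a constant. So with $w=w_0+u$, $w_1=w_0+u_1$,
$$F_{z_\pm}(w)-F_{z_\pm}(w_1)=G_\pm(u)-G_\pm(u_1),\qquad G_\pm(u)=F_{z_0}(w_0+u)-c^*\mp2\alpha sX.$$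
In the quadratic model the critical point of $G_\pm$ is $(\pm s,0)$, at level $-\alpha s^2$. We therefore let $\Gamma_\pm$ pass through it: $\Gamma_\pm$ is the polygonal path
$$(0,-\sigma)\to(0,-s)\to(\pm s,-s)\to(\pm s,s)\to(0,s)\to(0,\sigma).$$
On $\Gamma_\pm$ we have $G_\pm\le-\frac\lambda2s^2$, by (12) (on the last two lists of points $|u|^2\le2s^2$):

* on $X=0$, $s\le|Y|\le\sigma$: $G_\pm\le-(\beta-\eta)Y^2\le-(\beta-\eta)s^2$;
* on $|Y|=s$, $0\le\pm X\le s$: $G_\pm\le\alpha X^2-2\alpha s|X|-\beta s^2+2\eta s^2\le-(\beta-2\eta)s^2$;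
* on $X=\pm s$, $|Y|\le s$: $G_\pm\le\alpha s^2-2\alpha s^2+2\eta s^2=-(\alpha-2\eta)s^2$.

Now make the choices. Choose $s$ also so small that $\frac1t|(w_0-z)^2-(w_0-z_0)^2|\le\varepsilon_2/4$ for $|z-z_0|\le t\alpha s$; this is possible since $\varepsilon_2$ does not depend on $s$. Then choose $\delta\in(0,s/2)$ such that for $|u_1|<\delta$: $G_\pm(u_1)\ge-\frac\lambda4s^2$ (as $G_\pm(0)=0$), and $|S_0(w_0)-S_0(w_1)|+\frac1t|(w_1-z)^2-(w_0-z)^2|\le\varepsilon_2/4$ for $|z-z_0|\le t\alpha s$. Every point of $\Gamma_\pm$ has $|u|\ge s$. Hence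
$$F_{z_\pm}(w)-F_{z_\pm}(w_1)\le-\tfrac\lambda4s^2,\qquad|w-w_1|\ge\tfrac s2\qquad(w\in\Gamma_\pm,\ w_1\in B(w_0,\delta)).\tag{14}$$

**Step 3 (exact inversion on a segment).** This step recovers $p_0^N(w_1)$. For $w_1\in B(w_0,\delta)$ let $J=\int_{[z_-,z_+]}I_N(z)e^{N(w_1-z)^2/(2t)}dz$ and $E_\pm(w)=\exp\{\frac N{2t}[(w_1-z_\pm)^2-(w-z_\pm)^2]\}$. Since $(w_1-z)^2-(w-z)^2=(w_1-w)(w_1+w-2z)$, Fubini gives
$$J=\int_{\Gamma_0}p_0^NK\,dw,\qquad K(w)=\int_{z_-}^{z_+}e^{\frac N{2t}(w_1-w)(w_1+w-2z)}dz=-\frac tN\,\frac{E_+(w)-E_-(w)}{w_1-w},$$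
and $K$ is entire. So $\Gamma_0$ may be moved to $\Gamma_+$, which has the same endpoints and avoids $w_1$; there we split the two terms. In the $E_-$ term we then move $\Gamma_+$ to $\Gamma_-$. The cycle $\Gamma_+-\Gamma_-$ is, up to orientation, the boundary of the square $\{|X|,|Y|\le s\}$, which contains $w_1$; it winds $\pm1$ times around $w_1$, and $E_-(w_1)=1$. So this move costs a residue of modulus $2\pi|p_0^N(w_1)|$:
$$\frac{2\pi t}N|p_0^N(w_1)|\le|J|+\frac tN\sum_\pm\Big|\int_{\Gamma_\pm}\frac{p_0^NE_\pm}{w_1-w}dw\Big|.\tag{15}$$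

**Step 4 (sizes).** This step shows that the right side of (15) is too small. On $\Gamma_\pm$, $\frac1t\mathrm{Re}[(w_1-z_\pm)^2-(w-z_\pm)^2]=S_0(w_1)-F_{z_\pm}(w_1)-S_0(w)+F_{z_\pm}(w)$. With $u_N\le S_0+\frac\lambda8s^2$ for $N$ large (Lemma 1.2) and (14),
$$|p_0^NE_\pm|^2\le\exp N\big\{S_0(w_1)+F_{z_\pm}(w)-F_{z_\pm}(w_1)+\tfrac\lambda8s^2\big\}\le\exp N\big\{S_0(w_1)-\tfrac\lambda8s^2\big\}.$$
On $[z_-,z_+]$, by (13), $c^*=S_0(w_0)-\mathrm{Re}(w_0-z_0)^2/t$ and the choices of $s$, $\delta$,
$$\big|I_Ne^{N(w_1-z)^2/2t}\big|^2\le\exp N\big\{S_0(w_1)-\varepsilon_2+[S_0(w_0)-S_0(w_1)]+\tfrac1t\mathrm{Re}[(w_1-z)^2-(w_0-z_0)^2]\big\}\le e^{N(S_0(w_1)-\varepsilon_2/2)}.$$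

**Step 5 (contradiction).** Let $\ell$ be the total length of $\Gamma_+$ and $\Gamma_-$; the segment $[z_-,z_+]$ has length $2t\alpha s$. Then (15) gives
$$\frac{2\pi t}N|p_0^N(w_1)|\le2t\alpha s\,e^{N(S_0(w_1)-\varepsilon_2/2)/2}+\frac tN\cdot\frac2s\,\ell\,e^{N(S_0(w_1)-\lambda s^2/8)/2}.$$
With $\varepsilon_4=\frac12\min(\varepsilon_2/2,\lambda s^2/8)$ we get $u_N\le S_0-\varepsilon_4$ on $B(w_0,\delta)$ for infinitely many $N$. Testing against a nonnegative, nonzero continuous $\varphi$ supported in $B(w_0,\delta)$ contradicts Lemma 1.3. $\square$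

## 11. Convergence for every $\tau$: proof of (A)

We use Hörmander, *The Analysis of Linear Partial Differential Operators I*, Theorem 4.1.9: if subharmonic functions $v_N$, not identically $-\infty$, are locally uniformly bounded above, every subsequence has a further subsequence that either tends to $-\infty$ locally uniformly or converges in $L^1_{loc}$ to a subharmonic $V$. In the latter case $\limsup\sup_K(v_N-f)\le\sup_K(V-f)$ for $K$ compact and $f$ continuous on $K$.

**Step 1 ($v_N\to M$ in $L^1_{loc}$).** This step combines both bounds. The $v_N$ are subharmonic, not identically $-\infty$ since $p_t^N$ has degree $N$, and bounded above on compacts for large $N$ by (11). Take a subsequence as in the theorem. Suppose it converges to $V$. By (11), $\int\varphi(V-M)\,dA\le0$ for continuous compactly supported $\varphi\ge0$, so $V\le M$ a.e., hence everywhere, since $V$ is the limit of its disc averages and $M$ is continuous. If $V\ne M$, the set $\{V<M\}$ is nonempty and open ($V$ is upper semicontinuous), so for some $\varepsilon>0$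 and some closed disc $D$ we have $V\le M-3\varepsilon$ on $D$. With $f=M$, $v_N\le M-2\varepsilon$ on $D$ for large $N$ in the subsequence. This last property also holds in the case $v_N\to-\infty$, for any $D$. By Lemma 4 there is a generic $z_0$ in the interior of $D$. By continuity of $M$, $v_N\le M(z_0)-\varepsilon$ near $z_0$ for infinitely many $N$, contradicting Lemma 7. So every subsequence has a further subsequence converging to $M$, and $v_N\to M$ in $L^1_{loc}$. In particular $M$ is subharmonic.

**Step 2 (vague limit).** Since $\Delta\log|z-a|^2=4\pi\delta_a$, the empirical root measure of $p_t^N$ is $\frac1{4\pi}\Delta v_N$. It converges as distributions, hence (positive measures) vaguely, to $\mu_t:=\frac1{4\pi}\Delta M\ge0$.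

**Step 3 (behavior of $M$ at infinity).** This step gives compact support. For $|z|$ large all critical points of $F_z$ lie in the disc $\bar B(z,tB_0)$, which avoids $\bar B_{R_0}$. There $m_0$ is holomorphic with $|m_0'(w)|\le(|w|-R_0)^{-2}$, so $w\mapsto z+tm_0(w)$ maps the disc to itself and is a contraction with constant less than $\frac12$. So $F_z$ has a unique critical point $w(z)$. It is the locally uniform limit of the iterates started at $w=z$, which are holomorphic in $z$; so $w(z)$ is holomorphic. By Lemma 3, using $w(z)-z=tm_0(w(z))$,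
$$M(z)=F_z(w(z))=S_0(w(z))-\mathrm{Re}\big[t\,m_0(w(z))^2\big].$$
This is harmonic, as $S_0$ is harmonic and $m_0$ is holomorphic off $\bar B_{R_0}$. As $w(z)-z=O(1)$ and $m_0\to0$, it equals $\log|z|^2+o(1)$. So $\mu_t$ has compact support.

**Step 4 (mass one).** Let $\ell(z)=\max(\log|z|^2,0)$; then $\frac1{4\pi}\Delta\ell$ is the uniform probability measure on the unit circle. Let $\chi\in C_c^\infty(\mathbb C)$ be $1$ on $|z|\le1$ and $0$ on $|z|\ge2$, and $\chi_\rho=\chi(\cdot/\rho)$. For $\rho$ large,
$$\mu_t(\mathbb C)-1=\frac1{4\pi}\int(M-\ell)\,\Delta\chi_\rho\,dA\to0\qquad(\rho\to\infty),$$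
since $\Delta\chi_\rho=O(\rho^{-2})$ is supported in $\rho\le|z|\le2\rho$, where $M-\ell=o(1)$. So $\mu_t(\mathbb C)=1$. Vague convergence of probability measures to a probability measure is weak convergence.

**Step 5 (the potential).** The difference $M-\int\log|\cdot-\zeta|^2d\mu_t(\zeta)$ is a harmonic distribution on $\mathbb C$, hence a.e. equal to a harmonic function, which tends to $0$ at infinity; by Liouville it is $0$. Both functions are subharmonic, so equality a.e. gives equality everywhere. With the rotation of Section 5 this proves (A). $\square$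

## 12. Small times, the equation $\partial_\tau S=\frac12(\partial_zS)^2$: proof of (B)

**Step 1 (a formula for $S$).** Let $|\tau|<1/L$. The map $w\mapsto z+\tau m_0(w)$ is a contraction, so $T_\tau(w)=z$ has exactly one solution $w=w(z,\tau)$, and
$$(1-|\tau|L)|w-w'|\le|T_\tau w-T_\tau w'|\le(1+|\tau|L)|w-w'|.$$
So $T_\tau$ is a bi-Lipschitz homeomorphism. For $\tau\ne0$, $w(z,\tau)$ is the only critical point of $F_z^\tau$. By Lemma 3 (transported by the rotation) and (A), with $m=m(z,\tau):=m_0(w(z,\tau))$ and $w-z=\tau m$,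
$$S(z,\tau)=S_0(w)-\mathrm{Re}(\tau m^2),\tag{16}$$
which also holds for $\tau=0$, where $w=z$.

**Step 2 (how $w$ depends on the parameters).** For two parameter pairs, with primes for the second, $w'-w=(z'-z)+\tau'm'-\tau m=(z'-z)+(\tau'-\tau)m+\tau'(m'-m)$, and $|m'-m|\le L|w'-w|$. Hence
$$(1-|\tau'|L)\,|w'-w|\le|z'-z|+B_0|\tau'-\tau|.\tag{17}$$

**Step 3 (differentiating $S$).** We show that the changes of $w$ cancel to first order. Since $m_0=\partial_zS_0$ is Lipschitz, $S_0(w')-S_0(w)=2\,\mathrm{Re}[m(w'-w)]+O(|w'-w|^2)$. Insert $w'-w=(z'-z)+\tau'm'-\tau m$ in (16) and use the identity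
$$2m(\tau'm'-\tau m)-\tau'm'^2+\tau m^2=(\tau'-\tau)m^2-\tau'(m'-m)^2 .$$
By (17) the terms $O(|w'-w|^2)$ and $\tau'(m'-m)^2$ are quadratic, so
$$S(z',\tau')-S(z,\tau)=\mathrm{Re}\big[2m(z'-z)+m^2(\tau'-\tau)\big]+O\big((|z'-z|+|\tau'-\tau|)^2\big),$$
locally uniformly. So $S$ is differentiable with $\partial_zS=m=m_0\circ T_\tau^{-1}$ and $\partial_\tau S=\frac12m^2=\frac12(\partial_zS)^2$, which is (2).

**Step 4 (Lipschitz bounds).** For fixed $\tau$, (17) gives $|m'-m|\le\frac L{1-L|\tau|}|z'-z|$. For $|\tau|,|\tau'|\le C<1/L$, $|m'-m|\le\frac L{1-LC}(|z'-z|+B_0|\tau'-\tau|)$ and $|m'^2-m^2|\le2B_0|m'-m|$. So $m$ and $m^2$ are globally Lipschitz in $(z,\tau)$ on $|\tau|\le C$. Since $S_x=2\,\mathrm{Re}\,m$, $S_y=-2\,\mathrm{Im}\,m$, $S_{\tau_1}=\mathrm{Re}\,m^2$, $S_{\tau_2}=-\mathrm{Im}\,m^2$, this proves (B), and with it item 1 of the conjecture for any $C<1/L$. $\square$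

## 13. Transport by $T_\tau$ whenever it is injective: proof of (C)

For $\tau=0$ there is nothing to prove. Let $\tau\ne0$ be such that $T=T_\tau$ is injective, for instance $0<|\tau|<1/L$. $T$ is continuous and injective, so its image is open (invariance of domain). It is proper, since $|T(w)|\ge|w|-|\tau|B_0$, so its image is closed. Hence $T$ is a homeomorphism of $\mathbb C$. Put $m=m_0\circ T^{-1}$, a continuous function.

**Step 1 ($J_T:=\det DT\ge0$ a.e.).** We need the sign for the change of variables. Let $T$ be differentiable at $w_0$ with $J_T(w_0)\ne0$. Since $T(w)\ne T(w_0)$ for $w\ne w_0$, the winding number around $0$ of $T(w)-T(w_0)$ along the circle $|w-w_0|=r$ does not depend on $r>0$. For large $r$, $T(w)-T(w_0)=(w-w_0)-\tau(m_0(w)-m_0(w_0))$ with the last term at most $2|\tau|B_0<r$, so the winding number is $1$. For small $r$, $T(w)-T(w_0)=DT(w_0)(w-w_0)+o(r)$, so it is $\operatorname{sgn}J_T(w_0)$. Hence $J_T(w_0)>0$.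

**Step 2 ($\partial_zS(\cdot,\tau)=m$ as distributions).** For $|\tau|<1/L$ this is (B). In general rotate to $\tau=t>0$: the claim for $\tilde S$ gives $\partial_zS(z,\tau)=e^{-i\theta}\tilde m_0\big(\tilde T_t^{-1}(e^{-i\theta}z)\big)=m_0(T_\tau^{-1}(z))$. Now $S(\cdot,t)=M$ is locally Lipschitz (Lemma 2), and $M(z)=F_z(T^{-1}(z))$ by Lemma 3, since $T^{-1}(z)$ is the only critical point. Take the sets $A_i$ of Lemma 4. Almost every $z$ has its preimage in some $A_i$, and almost every point of $T(A_i)$ is a density point of $T(A_i)$. So almost every $z$ is a density point of some $T(A_i)\ni z$ and a point of differentiability of $M$. On $T(A_i)$, $g_i=T^{-1}$ and $M=\Phi_i$. By density there are points of $T(A_i)$ approaching $z$ in any prescribed limiting direction, and (9) along them forces $dM_z(h)=2\,\mathrm{Re}[h\,m_0(T^{-1}z)]$. So $\partial_zM=m$ a.e., hence as distributions, since $M$ is locally Lipschitz.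

**Step 3 (an exactness fact).** If $\psi$ is Lipschitz with compact support and $g$ is locally Lipschitz, then $\int d\psi\wedge dg=0$. For mollifications $\psi_\epsilon,g_\epsilon$ this is Stokes' theorem, as $d\psi_\epsilon\wedge dg_\epsilon=d(\psi_\epsilon dg_\epsilon)$; and mollifications converge in $W^{1,2}_{loc}$.

**Step 4 (push-forward).** Let $\varphi\in C_c^\infty(\mathbb C)$ and $\psi=\varphi\circ T$, which is Lipschitz with compact support. By Step 2, $\mu_\tau=\frac1{4\pi}\Delta S=\frac1\pi\partial_{\bar z}\partial_zS=\frac1\pi\partial_{\bar z}m$. Since $d\varphi\wedge dz=\varphi_{\bar z}\,d\bar z\wedge dz=2i\varphi_{\bar z}\,dA$,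
$$\int\varphi\,d\mu_\tau=-\frac1\pi\int\varphi_{\bar z}\,m\,dA=-\frac1{2\pi i}\int m\,d\varphi\wedge dz=-\frac1{2\pi i}\int m_0\,d\psi\wedge dT.$$
For the last equality: at points where $T$ is differentiable, $d\psi=(\varphi_z\circ T)\,dT+(\varphi_{\bar z}\circ T)\,d\bar T$, so $d\psi\wedge dT=(\varphi_{\bar z}\circ T)\,d\bar T\wedge dT=2i(\varphi_{\bar z}\circ T)J_T\,dA$. Also $m\circ T=m_0$, and the area formula for the bijective Lipschitz map $T$ with $J_T\ge0$ gives $\int h\,dA=\int(h\circ T)J_T\,dA$ for $h=\varphi_{\bar z}m$.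

Now $dT=dw-\tau\,dm_0$, and by Step 3
$$\int m_0\,d\psi\wedge dm_0=\tfrac12\int d\psi\wedge d(m_0^2)=0 .$$
This is the cancellation that makes transport exact. Hence
$$\int\varphi\,d\mu_\tau=-\frac1{2\pi i}\int m_0\,d\psi\wedge dw=-\frac1\pi\int\psi_{\bar w}\,m_0\,dA=\int\psi\,d\mu_0=\int\varphi\circ T\,d\mu_0,$$
using $\partial_{\bar w}m_0=\pi\mu_0$ tested against $\psi$ (valid by mollifying $\psi$). So $\mu_\tau=(T_\tau)_*\mu_0$. $\square$

Item 2 of the conjecture follows for $|\tau|<1/L$. Together with (A) and (B) the conjecture is proved with any $C\in(0,1/L)$.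

## 14. The unit disc past time one: proof of (D)

Let $\mu_0$ be uniform on the unit disc, with $m_0$ and $S_0$ from Section 1; there we saw $L=1$ and sequences $p_0^N$ with this limit. Let $\tau=t>1$ be real. We compare the potentials of $\mu_t$ and of $(T_t)_*\mu_0$ at the origin.

**Step 1 (the true potential is low).** By (A), with $\Gamma=\mathbb R$,
$$S(0,t)=M_t(0)\le\sup_{x\in\mathbb R}\big(S_0(x)-x^2/t\big)=\log t-1 .$$
For $|x|\ge1$ the maximum of $2\log|x|-x^2/t$ is at $x^2=t>1$, with value $\log t-1$. For $|x|\le1$ the value is $x^2(1-\frac1t)-1\le-\frac1t$, the value of the previous function at $|x|=1$, so at most $\log t-1$.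

**Step 2 (the transported potential is high).** On the unit disc $T_t(w)=w-t\bar w$ is real-linear with determinant $1-t^2\ne0$. So $(T_t)_*\mu_0$ has a bounded density and a continuous log potential. As $|w-t\bar w|^2=t^2|w|^2|1-t^{-1}e^{2i\phi}|^2$ for $w=|w|e^{i\phi}$, its value at $0$ is
$$\log t^2+\int\log|w|^2d\mu_0+\int_0^{2\pi}\log\big|1-t^{-1}e^{2i\phi}\big|^2\frac{d\phi}{2\pi}=2\log t-1+0 .$$
Here $\int\log|w|^2d\mu_0=\int_0^14r\log r\,dr=-1$, and the last integral vanishes by the mean value property, since $\log|1-\zeta/t|^2$ is harmonic on $|\zeta|<t$ and vanishes at $\zeta=0$.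

**Step 3 (conclusion).** Since $\log t>0$, $2\log t-1>\log t-1\ge S(0,t)$. Both potentials are defined everywhere and differ at $0$, so $\mu_t\ne(T_t)_*\mu_0$ for every real $t>1$, and no $C>1=1/L$ works in item 2 for this $\mu_0$.

**Step 4 (every value of $L$).** Dilate the disc to radius $\varrho>0$. If $\deg p=N$ and $q(z)=p(z/\varrho)$, then $\exp(\frac\tau{2N}\partial^2)q$ at $z$ is $\exp(\frac{\tau\varrho^{-2}}{2N}\partial^2)p$ at $z/\varrho$. The new Cauchy transform is $\varrho^{-1}m_0(z/\varrho)$, with Lipschitz constant $\varrho^{-2}$, and the new transport map is $z\mapsto\varrho\,T_{\tau/\varrho^2}(z/\varrho)$. So for the dilated disc $1/L=\varrho^2$, and (4) fails for every real $\tau>\varrho^2$. $\square$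

The geometry behind (D) is visible in $F_0(w)=-1+(1-\frac1t)X^2+(1+\frac1t)Y^2$ on the unit disc for $t>1$. Now $0$ is a strict local minimum of $F_0$ and no longer a pass. The map $T_t$ is not injective either: $T_t(0)=T_t(\pm\sqrt t)=0$.
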